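\title{Noncommutative $\Lambda(p)$ sets that are not finite unions of $Z(k)$ sets}

\begin{abstract}
A subset of a discrete group with the combinatorial property $Z(k)$ is a noncommutative $\Lambda(2k)$ set, and so is every finite union of such sets. We show that the converse fails for every $k\ge 2$. There is a set $E\subset\mathbb Z$ that is of type $\Lambda(p)_{cb}$ for all $2<p<\infty$ and is not a finite union of sets with the $Z(2)$ property, hence not a finite union of sets with the $Z(k)$ property for any $k\ge2$. The same holds in every discrete group with an infinite abelian subgroup. The set consists of sums of two lacunary frequencies taken along the edges of a bipartite graph. A pigeonhole argument excludes finite decompositions, and the analytic property reduces to a Schatten norm inequality for block matrices supported on the graph, which follows from two applications of a noncommutative martingale inequality.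
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $G$ be a discrete group with identity $e$. Let $\lambda$ be its left regular representation, $\lambda(g)\delta_h=\delta_{gh}$ on $\ell_2(G)$, let $VN(G)$ be the von Neumann algebra generated by the operators $\lambda(g)$, and let $\tau(y)=\langle y\delta_e,\delta_e\rangle$ be its canonical trace, so that $\tau(\lambda(g))$ is $1$ for $g=e$ and $0$ otherwise. Let $S_p$ be the Schatten $p$-class, with norm $\|x\|_p=(\operatorname{tr}|x|^p)^{1/p}$, where $|x|=(x^*x)^{1/2}$. For a finite sum $f=\sum_g\lambda(g)\otimes x_g$ with $x_g\in S_p$ we also write $\|f\|_p=((\tau\otimes\operatorname{tr})|f|^p)^{1/p}$ for the norm in $L^p(\tau\otimes\operatorname{tr})$.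

When $G$ is abelian this is classical Fourier analysis with operator coefficients. The Fourier transform identifies $VN(G)$ with $L^\infty(\widehat G)$, the operator $\lambda(g)$ with the character $\chi_g(\omega)=\omega(g)$ of the compact group $\widehat G$, and $\tau$ with integration against the Haar probability measure, so that
\begin{equation}\label{eq:abelian}
\Big\|\sum_g\lambda(g)\otimes x_g\Big\|_p^p=\int_{\widehat G}\Big\|\sum_g\chi_g(\omega)\,x_g\Big\|_p^p\,d\omega .
\end{equation}
For $G=\mathbb Z$ the dual group is the unit circle and $\chi_n(z)=z^n$.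

For a finite family $x=(x_j)$ in $S_p$ put
\[
\mathrm{RC}_p(x)=\max\Big\{\Big\|\Big(\sum_jx_j^*x_j\Big)^{1/2}\Big\|_p,\ \Big\|\Big(\sum_jx_jx_j^*\Big)^{1/2}\Big\|_p\Big\}.
\]

\begin{definition}\label{def:lambda}
Let $2<p<\infty$. A set $E\subset G$ is \emph{of type $\Lambda(p)_{cb}$}, or a \emph{noncommutative $\Lambda(p)$ set}, if there is $C>0$ such that $\|\sum_{g\in E}\lambda(g)\otimes x_g\|_p\le C\,\mathrm{RC}_p(x)$ for every finitely supported family $x=(x_g)_{g\in E}$ in $S_p$.
\end{definition}

The reverse inequality always holds with constant $1$: the map $\tau\otimes\mathrm{id}$ sends $f^*f$ to $\sum x_g^*x_g$ and $ff^*$ to $\sum x_gx_g^*$, and it is a contraction from $L^{p/2}(\tau\otimes\operatorname{tr})$ to $S_{p/2}$ by H\"older's inequality and duality. So $E$ is of type $\Lambda(p)_{cb}$ when sums over $E$ are as small as they can be, up to a constant. Independent random signs in place of the $\lambda(g)$ have this property (Theorem~\ref{thm:NK} below), and the definition asks that the elements of $E$ behave like them. A finite union of sets of type $\Lambda(p)_{cb}$ is again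 of this type: make the sets disjoint, use the triangle inequality, and note that $\mathrm{RC}_p$ does not increase when one passes to a subfamily.

\begin{definition}\label{def:Z}
Let $k\ge2$ be an integer. A set $E\subset G$ has the \emph{$Z(k)$ property} if there is $K<\infty$, a \emph{bound}, such that for every $x\in G$ there are at most $K$ tuples $(n_1,\dots,n_k)\in E^k$ with pairwise distinct entries and $n_1n_2^{-1}n_3n_4^{-1}\cdots n_k^{(-1)^{k+1}}=x$.
\end{definition}

For $G=\mathbb Z$ one counts representations $x=n_1-n_2+n_3-\dots+(-1)^{k+1}n_k$. These alternating products appear when $|f|^{2k}=(f^*f)^k$ is expanded, and it is known that every set with the $Z(k)$ property is of type $\Lambda(2k)_{cb}$. We shall not use this fact, but the case $k=2$ is short and shows the link between the two definitions. Let $E$ have the $Z(2)$ property with bound $K$. The coefficient of $\lambda(y)$ in $ff^*$ is $\sum_{gh^{-1}=y}x_gx_h^*$; it equals $\sum_gx_gx_g^*$ for $y=e$ and has at most $K$ terms for $y\ne e$. Orthogonality of the $\lambda(y)$ in $L^2(\tau)$ and the Cauchy--Schwarz inequality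 give
\[
\|f\|_4^4=\|ff^*\|_2^2\le\Big\|\sum_gx_gx_g^*\Big\|_2^2+K\sum_{g,h}\|x_gx_h^*\|_2^2 ,
\]
and $\sum_{g,h}\|x_gx_h^*\|_2^2=\sum_{g,h}\operatorname{tr}(x_g^*x_g\,x_h^*x_h)=\|\sum_gx_g^*x_g\|_2^2$. Hence $\|f\|_4^4\le(1+K)\,\mathrm{RC}_4(x)^4$.

Thus every finite union of sets with the $Z(k)$ property is of type $\Lambda(2k)_{cb}$. The following question, from \cite{NewExamples}, asks whether these are all the examples.

\begin{quote}
\textbf{Question.} Let $G$ be a discrete group, let $k>2$ be an integer, and let $E\subset G$ be of type $\Lambda(2k)_{cb}$. Is $E$ the union of finitely many sets $E_1,\dots,E_c$, each with the $Z(k)$ property?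
\end{quote}

The answer is no, already for $G=\mathbb Z$, also for $k=2$, and with one set for all $k$.

\begin{theorem}\label{thm:Z}
There is a set $E\subset\mathbb Z$ that is of type $\Lambda(p)_{cb}$ for every $2<p<\infty$ but is not a finite union of sets with the $Z(2)$ property. Consequently, for every $k\ge2$, the set $E$ is of type $\Lambda(2k)_{cb}$ and is not a finite union of sets with the $Z(k)$ property.
\end{theorem}

\begin{theorem}\label{thm:G}
The same holds in every discrete group $G$ that contains an infinite abelian subgroup.
\end{theorem}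

The second sentence of Theorem~\ref{thm:Z} follows from the first because $Z(2)$ is the weakest of the conditions $Z(k)$.

\begin{lemma}\label{lem:Zk}
In any group, a set $F$ with the $Z(k)$ property for some $k\ge3$ has the $Z(2)$ property.
\end{lemma}

\begin{proof}
Finite sets have the $Z(2)$ property, so let $F$ be infinite, with $Z(k)$ bound $K$, and fix distinct $n_3,\dots,n_k\in F$. Suppose that $m$ pairs $(n_1,n_2)\in F^2$ with $n_1\ne n_2$ satisfy $n_1n_2^{-1}=x$. Each entry of such a pair determines the other, so an element of $F$ occurs in at most two of the pairs, and at least $m-2(k-2)$ pairs avoid $\{n_3,\dots,n_k\}$. For these the tuples $(n_1,\dots,n_k)$ have distinct entries and the common alternating product $x\,n_3n_4^{-1}\cdots$. Hence $m\le K+2(k-2)$.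
\end{proof}

\subsection*{Why one might expect a positive answer}
Let $G=\mathbb Z$. A set $F$ has the $Z(2)$ property with bound $K$ exactly when it contains no sumset $\{a,a'\}+B$ with $a\ne a'$ and $|B|>K$. The first obstruction to covering $E$ by $c$ such sets is a sumset $A+B\subset E$ with $|A|=c+1$ and $|B|>Kc\binom{c+1}2$: for each $b\in B$ two of the numbers $a+b$ lie in the same set of the cover, and one choice of $a$, $a'$ and the set serves more than $K$ elements $b$. A set of type $\Lambda(p)_{cb}$ has no such sumsets once $c$ and $K$ are large. Indeed, let $A+B\subset E$ with $|A|=|B|=n$, and let $x_m=\sum_{a+b=m}e_{ab}$, where the $e_{ab}$ are matrix units. The matrix $\sum_mz^mx_m=(z^az^b)_{a,b}$ has rank one and norm $n$, while $\sum x_m^*x_m$ and $\sum x_mx_m^*$ both equal $n$ times the $n\times n$ identity matrix. So $n\le Cn^{1/2+1/p}$, and $n$ is bounded because $p>2$.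

The obvious obstruction to the combinatorial property is therefore also an obstruction to the analytic one. A counterexample needs a set without large sumsets $A+B$ in which long configurations $\{a,a'\}+B$ are still so interlocked that no finite coloring destroys them all.

\subsection*{Plan of the proof}
We look for $E$ among sets of sums $\gamma_i+\gamma_t$, where the $\gamma$'s satisfy no short additive relations and $(i,t)$ runs over the edges of a bipartite graph $\Gamma$. Section~\ref{sec:transfer} translates the property $\Lambda(p)_{cb}$ into an inequality for block matrices supported on $\Gamma$. Section~\ref{sec:graph} constructs $\Gamma$ and shows that every finite coloring of its edges contains monochromatic complete bipartite graphs $K_{2,K}$ with $K$ arbitrarily large. Section~\ref{sec:matrix}, the core of the paper, proves the matrix inequality, by hand for $p=4$ and with martingales for all $p\ge4$. Section~\ref{sec:end} treats $2<p<4$ and assembles the theorems.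

\section{Rows, columns and random sums of matrices}\label{sec:tools}

It suffices to verify Definition~\ref{def:lambda} for coefficients in $B(H)$ with $\dim H<\infty$, with a constant independent of $H$. Indeed, both sides of the inequality are norms of the finite family $(x_g)$ dominated by $\sum\|x_g\|_p$, and $P_nx_gP_n\to x_g$ in $S_p$ when the finite-rank projections $P_n$ increase to the identity. From now on $H$ is an arbitrary finite-dimensional Hilbert space and all matrices are finite; rectangular matrices are made square by adding zeros.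

We use the identities $\|x\|_p^2=\|x^*x\|_{p/2}=\|xx^*\|_{p/2}$ and H\"older's inequality $\|xy\|_s\le\|x\|_{2s}\|y\|_{2s}$. For a finite family $(x_j)$ let $\operatorname{col}(x_j)$ and $\operatorname{row}(x_j)$ be the block column and the block row with entries $x_j$. Then $\|\operatorname{col}(x_j)\|_p=\|(\sum x_j^*x_j)^{1/2}\|_p$ and $\|\operatorname{row}(x_j)\|_p=\|(\sum x_jx_j^*)^{1/2}\|_p$, so $\mathrm{RC}_p(x)$ is the larger of the column norm and the row norm.

If $q_1,\dots,q_n$ are orthogonal projections with sum $1$, the \emph{pinching} $x\mapsto\sum_jq_jxq_j$ keeps the diagonal blocks of $x$ and deletes the others. It equals the average of $uxu^*$ over the unitaries $u=\sum\pm q_j$, so it preserves positivity and is a contraction for every norm $\|\cdot\|_s$, $s\ge1$.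

\begin{lemma}\label{lem:super}
If $P_1,\dots,P_n$ are positive semidefinite matrices and $s\ge1$, then $\sum_j\operatorname{tr}P_j^s\le\operatorname{tr}\big(\sum_jP_j\big)^s$.
\end{lemma}

\begin{proof}
Let $V=\operatorname{col}(P_j^{1/2})$. Then $V^*V=\sum_jP_j$, and $VV^*$ has diagonal blocks $P_j$. Pinching gives $\sum_j\operatorname{tr}P_j^s\le\|VV^*\|_s^s=\|V^*V\|_s^s$.
\end{proof}

\begin{theorem}[Noncommutative Khintchine inequality \cite{LP86,LPP91}]\label{thm:NK}
For $2\le p<\infty$ there is a constant $K_p$ such that, for independent random signs $\varepsilon_j$ and every finite family $x=(x_j)$ in $S_p$,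
\[
\Big(\mathbb E\Big\|\sum_j\varepsilon_jx_j\Big\|_p^p\Big)^{1/p}\le K_p\,\mathrm{RC}_p(x).
\]
\end{theorem}

The same inequality holds, with the same constant, for independent variables $w_j$ uniformly distributed on the unit circle: the family $(\varepsilon_jw_j)$ has the distribution of $(w_j)$, and conditionally on $w$ we apply the theorem to $(w_jx_j)$, which has the same $\mathrm{RC}_p$ as $(x_j)$.

\section{From bipartite graphs to subsets of abelian groups}\label{sec:transfer}

\subsection*{Free sequences}
Let $G_0$ be an abelian group, written additively. We need elements whose characters can be replaced by independent random variables. A sequence $(\gamma_j)_{j\ge0}$ in $G_0$ is called \emph{free} if one of the following holds: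
\begin{itemize}
\item[(a)] the finite sums $\sum\epsilon_j\gamma_j$ with $\epsilon_j\in\{-1,0,1\}$ are pairwise distinct;
\item[(b)] $2\gamma_j=0$ for all $j$, and the finite sums $\sum\epsilon_j\gamma_j$ with $\epsilon_j\in\{0,1\}$ are pairwise distinct.
\end{itemize}
Condition (a) says that $\sum\delta_j\gamma_j=0$ with $|\delta_j|\le2$ forces $\delta=0$. It cannot hold when every element has order $2$, which is the reason for (b).

\begin{lemma}\label{lem:free}
The sequence $(3^j)$ is free in $\mathbb Z$. Every infinite abelian group $G_0$ contains a free sequence.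
\end{lemma}

\begin{proof}
If $|\delta_j|\le2$ and $J$ is the largest index with $\delta_J\ne0$, then $|\delta_J3^J|\ge3^J>3^J-1=2\sum_{j<J}3^j$, so $\sum\delta_j3^j\ne0$.

Suppose that $2G_0=\{2g:g\in G_0\}$ is infinite. Given $\gamma_0,\dots,\gamma_{J-1}$, the set $F_J=\{\sum_{j<J}\delta_j\gamma_j:|\delta_j|\le2\}$ is finite and symmetric (with $F_0=\{0\}$), so we can choose $\gamma_J$ with $2\gamma_J\notin F_J\cup2F_J$. Then $2\gamma_J\notin F_J$, and $\gamma_J\notin F_J$ because $2\gamma_J\notin2F_J$; by symmetry $\pm\gamma_J,\pm2\gamma_J\notin F_J$. A relation $\sum\delta_j\gamma_j=0$ with largest nonzero coefficient index $J$ would put $\delta_J\gamma_J$ in $F_J$. So (a) holds.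

Suppose that $2G_0$ is finite. Then the kernel of $g\mapsto2g$ has finite index in $G_0$, so it is an infinite vector space over the field with two elements. An infinite linearly independent sequence in it satisfies (b).
\end{proof}

\subsection*{The set of a graph}
Let $I$ and $T$ be disjoint countable sets and let $\Gamma\subset I\times T$, viewed as a bipartite graph with edges $(i,t)$. Fix a free sequence in $G_0$ and an injection $m:I\sqcup T\to\{0,1,2,\dots\}$, and write $\gamma_j$ for $\gamma_{m(j)}$ when $j\in I\sqcup T$. Put
\[
n_{it}=\gamma_i+\gamma_t,\qquad E_\Gamma=\{n_{it}:(i,t)\in\Gamma\}\subset G_0 .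
\]
By freeness $n_{it}$ determines the set $\{i,t\}$, so $(i,t)\mapsto n_{it}$ is a bijection from $\Gamma$ onto $E_\Gamma$, and families indexed by $E_\Gamma$ are families indexed by $\Gamma$.

A finitely supported family $a=(a_{it})_{(i,t)\in\Gamma}$ in $B(H)$, extended by $0$ outside $\Gamma$, is a block matrix $A=\sum e_{it}\otimes a_{it}$ supported on $\Gamma$.

\begin{definition}\label{def:M}
The graph $\Gamma$ satisfies $(\mathrm M_p)$ with constant $M\ge1$ if for all $H$ and all such $a$
\begin{equation}\label{eq:M}
\|A\|_p^p\le M^p\Big[\sum_{t\in T}\operatorname{tr}\Big(\sum_ia_{it}^*a_{it}\Big)^{p/2}+\sum_{i\in I}\operatorname{tr}\Big(\sum_ta_{it}a_{it}^*\Big)^{p/2}\Big].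
\end{equation}
\end{definition}

The bracket is the sum of the $p$-th powers of the norms of all columns and all rows of $A$. Both sides of \eqref{eq:M} add over the blocks of a block diagonal matrix, so a disjoint union of graphs satisfying $(\mathrm M_p)$ with constant $M$ satisfies it with the same constant. For the complete bipartite graph $K_{n,n}$ the all-ones matrix gives $n^p\le2M^pn^{1+p/2}$, so the constant grows with $n$ when $p>2$.

The condition is necessary for $E_\Gamma$ to be of type $\Lambda(p)_{cb}$. With the coefficients $x_{it}=e_{it}\otimes a_{it}$, the matrix $\sum\chi_{\gamma_i}(\omega)\chi_{\gamma_t}(\omega)x_{it}$ is $A$ multiplied on both sides by diagonal unitaries, so the left side of \eqref{eq:abelian} is $\|A\|_p^p$, while $\mathrm{RC}_p(x)^p$ is the larger of the two sums in \eqref{eq:M}. What we need is sufficiency.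

\begin{proposition}\label{prop:transfer}
Let $2<p<\infty$. If $\Gamma$ satisfies $(\mathrm M_p)$ with constant $M$, then $E_\Gamma$ is of type $\Lambda(p)_{cb}$ in $G_0$, with constant $4^{1+1/p}K_p^2M$.
\end{proposition}

\begin{proof}
Let $a$ be a finitely supported family on $\Gamma$ and let $J\subset I\sqcup T$ be the finite set of endpoints of edges in its support. Let $(w_j)_{j\in J}$ be independent random variables, uniform on the unit circle in case (a) and uniform on $\{-1,1\}$ in case (b). We first bound the random sum $\sum w_iw_ta_{it}$ and then compare $\sum\chi_{n_{it}}a_{it}$ with it.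

\emph{Step 1: two matrices.} By Lemma~\ref{lem:super} with $s=p/2$, the two sums in \eqref{eq:M} are at most $\operatorname{tr}(\sum_\Gamma a_{it}^*a_{it})^{p/2}$ and $\operatorname{tr}(\sum_\Gamma a_{it}a_{it}^*)^{p/2}$, so $\|A\|_p\le2^{1/p}M\,\mathrm{RC}_p(a)$. The matrix $A'=\sum e_{ti}\otimes a_{it}$ is the adjoint of $\sum e_{it}\otimes a_{it}^*$, and $\mathrm{RC}_p$ is unchanged when each $a_{it}$ is replaced by $a_{it}^*$. Hence
\begin{equation}\label{eq:two}
\max\{\|A\|_p,\|A'\|_p\}\le2^{1/p}M\,\mathrm{RC}_p(a).
\end{equation}

\emph{Step 2: the random sum.} The products $w_iw_t$ are not independent, so we apply the Khintchine inequality one family at a time. Put $F_t=\sum_iw_ia_{it}$. Conditionally on $(w_i)_{i\in I}$, Theorem~\ref{thm:NK} in the variables $w_t$ gives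
\[
\mathbb E\Big\|\sum_\Gamma w_iw_ta_{it}\Big\|_p^p\le K_p^p\Big(\mathbb E\|\operatorname{col}_t(F_t)\|_p^p+\mathbb E\|\operatorname{row}_t(F_t)\|_p^p\Big).
\]
Now $\operatorname{col}_t(F_t)=\sum_iw_iY_i$ with $Y_i=\operatorname{col}_t(a_{it})$. We have $\sum_iY_i^*Y_i=\sum_\Gamma a_{it}^*a_{it}$, and $\operatorname{row}_i(Y_i)$ is the block matrix with entry $a_{it}$ in position $(t,i)$, which is $A'$. Likewise $\operatorname{row}_t(F_t)=\sum_iw_iZ_i$ with $Z_i=\operatorname{row}_t(a_{it})$; here $\sum_iZ_iZ_i^*=\sum_\Gamma a_{it}a_{it}^*$ and $\operatorname{col}_i(Z_i)=A$. By \eqref{eq:two} and $M\ge1$, both $\mathrm{RC}_p(Y)$ and $\mathrm{RC}_p(Z)$ are at most $2^{1/p}M\,\mathrm{RC}_p(a)$. Theorem~\ref{thm:NK} in the variables $w_i$ gives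
\begin{equation}\label{eq:random}
\mathbb E\Big\|\sum_\Gamma w_iw_ta_{it}\Big\|_p^p\le4K_p^{2p}M^p\,\mathrm{RC}_p(a)^p .
\end{equation}

\emph{Step 3: Riesz products.} We want to insert the factors $w_iw_t$ into $f=\sum_\Gamma\chi_{n_{it}}a_{it}$ at bounded cost, so we need a probability density on $\widehat{G_0}$ with Fourier coefficients proportional to $w_iw_t$ at the points $n_{it}$. For a value of $w$ put
\[
f_w=\sum_\Gamma w_iw_t\,\chi_{n_{it}}a_{it},\qquad\mu_w=\prod_{j\in J}\big(1+\operatorname{Re}(w_j\chi_{\gamma_j})\big)\ge0 .
\]
In case (a) each factor is $1+\frac12w_j\chi_{\gamma_j}+\frac12\overline{w_j}\chi_{-\gamma_j}$, and the expanded product has one term for each $\epsilon\in\{-1,0,1\}^J$, with character $\chi_{\sum\epsilon_j\gamma_j}$. In case (b) the characters $\chi_{\gamma_j}$ take the values $\pm1$, each factor is $1+w_j\chi_{\gamma_j}$, and the terms are indexed by $\epsilon\in\{0,1\}^J$. In both cases freeness says that different terms have different characters. So the coefficient of $\chi_0$ in $\mu_w$, which is $\int\mu_w$, equals $1$, and the coefficient of $\chi_{n_{it}}$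 is $w_iw_t/\beta$, with $\beta=4$ in case (a) and $\beta=1$ in case (b).

Convolution with $\mu_{\bar w}$, given by $(\mu_{\bar w}*g)(\omega)=\int\mu_{\bar w}(\eta)g(\omega\eta^{-1})\,d\eta$, multiplies $\chi_n$ by the coefficient of $\chi_n$ in $\mu_{\bar w}$. Therefore $f=\beta\,\mu_{\bar w}*f_w$. It is also an average of translations, so $\|f\|_p\le4\|f_w\|_p$ for every $w$. Take $p$-th powers and expectations. For fixed $\omega$ the variables $w_j\chi_{\gamma_j}(\omega)$ have the same joint distribution as the $w_j$, so by \eqref{eq:abelian}, Fubini's theorem and \eqref{eq:random},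
\[
\|f\|_p^p\le4^p\int_{\widehat{G_0}}\mathbb E\Big\|\sum_\Gamma w_i\chi_{\gamma_i}(\omega)\,w_t\chi_{\gamma_t}(\omega)\,a_{it}\Big\|_p^p\,d\omega\le4^{p+1}K_p^{2p}M^p\,\mathrm{RC}_p(a)^p.\qedhere
\]
\end{proof}

\section{The graph and its colorings}\label{sec:graph}

If $i\ne i'$ have a common neighbor $t$, then $n_{it}-n_{i't}=\gamma_i-\gamma_{i'}$ does not depend on $t$. Many common neighbors thus violate the $Z(2)$ property, and we want them to survive every coloring of the edges with finitely many colors. This forces unbounded degrees on the side of $T$. If every $t$ had at most $c$ neighbors, $\Gamma$ would split into $c$ graphs in which every $t$ has at most one neighbor; for such a graph and a sequence of type (a), a nonzero difference $n_{it}-n_{i't'}$ has $t\ne t'$ and determines $t$ and $t'$, so the $Z(2)$ property holds with bound $1$. We therefore give each $t$ a large number $r$ of neighbors, one of each of $r$ types. Any two of them should have many common neighbors, to defeat the coloring, while three of them should have few, to avoid large complete bipartite subgraphs. The way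 to achieve both is to give every pair of types a coordinate of its own.

Fix $r\ge2$ and put $N=r^4$. Let $X=\{1,\dots,r\}$, let $\Pi$ be the set of two-element subsets of $X$, and let $\Pi_x=\{\alpha\in\Pi:x\in\alpha\}$ for $x\in X$. Let $T^{(r)}=\{1,\dots,N\}^\Pi$. For $t\in T^{(r)}$ define
\[
\pi_x(t)=\big(r,x,(t_\alpha)_{\alpha\notin\Pi_x}\big),\qquad I_x^{(r)}=\pi_x(T^{(r)}),\qquad I^{(r)}=\bigsqcup_{x\in X}I_x^{(r)},
\]
so that $\pi_x$ forgets the coordinates indexed by pairs containing $x$, and let
\[
\Gamma_r=\{(\pi_x(t),t):x\in X,\ t\in T^{(r)}\}\subset I^{(r)}\times T^{(r)}.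
\]
Finally let $I$, $T$ and $\Gamma$ be the disjoint unions over $r\ge2$ of $I^{(r)}$, $T^{(r)}$ and $\Gamma_r$.

Geometrically, an element $i\in I_x^{(r)}$ is a subgrid of $T^{(r)}$ in which the coordinates in $\Pi_x$ are free and the others are fixed, and its neighbors are its points. The subgrids of one type $x$ partition $T^{(r)}$. Since $\Pi_x\cap\Pi_y=\{\{x,y\}\}$ for $x\ne y$, two subgrids of types $x\ne y$ through a point meet in a line of $N$ points in the direction $\{x,y\}$. Since $\Pi_x\cap\Pi_y\cap\Pi_z=\emptyset$ for distinct $x,y,z$, three different subgrids share at most one point.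

\begin{example}\label{ex:small}
For $r=2$ there is one coordinate, both maps $\pi_x$ are constant, and $\Gamma_2=K_{2,16}$. For $r=3$ the set $T^{(3)}$ is the cube $\{1,\dots,81\}^3$, $\pi_x(t)$ records the coordinate of the pair not containing $x$, and $\Gamma_3$ is the incidence graph of points and axis-parallel planes. Color the incidences with two colors. Each point lies on three planes, so two of its incidences share a color. There are $3\cdot2=6$ choices of two types and a color, so one choice serves a sixth of the points. Among the lines parallel to both chosen types of planes, one has at least a sixth of its $81$ points served, and the two planes through this line form with these points a monochromatic $K_{2,14}$.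
\end{example}

\begin{proposition}\label{prop:color}
For any free sequence in an abelian group $G_0$, the set $E_\Gamma$ is not a finite union of sets with the $Z(2)$ property.
\end{proposition}

\begin{proof}
Suppose that $E_\Gamma=E_1\cup\dots\cup E_c$, where every $E_l$ has the $Z(2)$ property with a common bound $K$. Choose a coloring $\psi:\Gamma\to\{1,\dots,c\}$ with $n_{it}\in E_{\psi(i,t)}$, and fix $r\ge2$ with $r>\max(c,K)$. Each $t\in T^{(r)}$ lies on $r>c$ edges, so there are $x<y$ in $X$ and a color $l$ with $\psi(\pi_x(t),t)=\psi(\pi_y(t),t)=l$. There are at most $cr^2/2$ triples $(x,y,l)$, so one triple serves a proportion at least $2/(cr^2)$ of $T^{(r)}$. Partition $T^{(r)}$ into lines in the direction $\alpha=\{x,y\}$, each with $N$ points. On some line the triple serves at least the same proportion, that is, at least $2N/(cr^2)=2r^2/c\ge2r>K$ points $t$. Since $\alpha\in\Pi_x\cap\Pi_y$, the values $i=\pi_x(t)$ and $i'=\pi_y(t)$ are constant on this line, and $i\ne i'$. For more than $K$ points $t$ the elements $n_{it}\ne n_{i't}$ lie in $E_l$ and have difference $\gamma_i-\gamma_{i'}$,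 and different $t$ give different pairs. This contradicts the bound $K$.
\end{proof}

\section{The matrix inequality}\label{sec:matrix}

\begin{proposition}\label{prop:matrix}
For $4\le p<\infty$ there is a constant $M_p\ge1$ such that every $\Gamma_r$, and hence $\Gamma$, satisfies $(\mathrm M_p)$ with constant $M_p$.
\end{proposition}

\subsection*{Reduction to a sum of positive matrices}
Fix $r$, drop it from the notation of $T^{(r)}$ and $I_x^{(r)}$, and put $s=p/2$. Write $a_{x,t}=a_{\pi_x(t),t}$ and split $A=\sum_xA_x$ by types of rows, $A_x=\sum_te_{\pi_x(t),t}\otimes a_{x,t}$. The row sets $I_x$ are disjoint, so $A_x^*A_y=0$ for $x\ne y$, and $\|A\|_p^2=\|\sum_xB_x\|_s$, where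
\[
B_x=A_x^*A_x=\sum_{\pi_x(t)=\pi_x(t')}e_{tt'}\otimes a_{x,t}^*a_{x,t'}\ge0 .
\]
The entry $B_x(t,t')$ vanishes unless $t$ and $t'$ agree outside $\Pi_x$. Let $D_x=\sum_te_{tt}\otimes a_{x,t}^*a_{x,t}$ be the diagonal part of $B_x$. The two sums in \eqref{eq:M} have a simple form in these terms. First, $\sum_xD_x$ is block diagonal with blocks $\sum_xa_{x,t}^*a_{x,t}$, so $\|\sum_xD_x\|_s^s$ is the sum over columns. Second, each column of $A_x$ has one entry, so $A_xA_x^*=\sum_{i\in I_x}e_{ii}\otimes\sum_{t:\,\pi_x(t)=i}a_{it}a_{it}^*$; as $\|B_x\|_s=\|A_xA_x^*\|_s$, the quantity $\sum_x\|B_x\|_s^s$ is the sum over rows. It is therefore enough to find $L_s\ge1$, depending only on $s$, with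
\begin{equation}\label{eq:goal}
\Big\|\sum_xB_x\Big\|_s\le L_s\max\Big\{\Big\|\sum_xD_x\Big\|_s,\ \Big(\sum_x\|B_x\|_s^s\Big)^{1/s}\Big\};
\end{equation}
raising to the power $s$ gives \eqref{eq:M} with $M_p=L_s^{1/2}$. The difficulty is that the triangle inequality loses a power of $r$.

\subsection*{The case $p=4$ by hand}
Here $s=2$ and we expand the square: $\|\sum_xB_x\|_2^2=\sum_x\|B_x\|_2^2+\sum_{x\ne y}\operatorname{tr}(B_xB_y)$. In $\operatorname{tr}(B_xB_y)=\sum_{t,t'}\operatorname{tr}\big(B_x(t,t')B_y(t',t)\big)$ a term vanishes unless $t,t'$ agree outside $\Pi_x$ and outside $\Pi_y$, that is, outside the single coordinate $\{x,y\}$. The terms with $t=t'$ give $\operatorname{tr}(D_xD_y)$. The others are indexed by the set $\Lambda_{xy}$ of pairs $(t,t')$ that differ exactly in the coordinate $\{x,y\}$, and each is at most $\frac12\|B_x(t,t')\|_2^2+\frac12\|B_y(t',t)\|_2^2$ in absolute value. Summing over $x\ne y$,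
\[
\sum_{x\ne y}\operatorname{tr}(B_xB_y)\le\sum_{x\ne y}\operatorname{tr}(D_xD_y)+\sum_x\sum_{y\ne x}\sum_{(t,t')\in\Lambda_{xy}}\|B_x(t,t')\|_2^2 .
\]
The first sum is at most $\|\sum_xD_x\|_2^2$. For fixed $x$ the sets $\Lambda_{xy}$, $y\ne x$, are pairwise disjoint, so each entry of $B_x$ is counted at most once and the second sum is at most $\sum_x\|B_x\|_2^2$. Hence $\|\sum B_x\|_2^2\le\|\sum D_x\|_2^2+2\sum\|B_x\|_2^2$, which is \eqref{eq:goal} with $L_2=\sqrt3$.

The point is that $B_x$ interacts with every $B_y$, but with each of them through a different part of itself. For general $s$ there is no square to expand, and martingale differences take the place of orthogonality.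

\subsection*{Sums of adapted positive matrices}
Let $\mathcal N$ be a unital $*$-subalgebra of a matrix algebra. The \emph{trace-preserving conditional expectation} onto $\mathcal N$ is the orthogonal projection $\mathcal E$ onto $\mathcal N$ for the inner product $\operatorname{tr}(y^*x)$. It preserves adjoints, positivity and the trace, and it is a contraction for every norm $\|\cdot\|_s$, $s\ge1$. When $\mathcal N$ is the algebra of block diagonal matrices for a decomposition of the space, which is the only case we use, $\mathcal E$ is the pinching. Given a filtration $\mathcal N_0\subset\mathcal N_1\subset\dots\subset\mathcal N_n$ with conditional expectations $\mathcal E_j$, elements $d_j\in\mathcal N_j$ with $\mathcal E_{j-1}(d_j)=0$ are \emph{martingale differences}.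

\begin{theorem}[Noncommutative Burkholder--Gundy inequality {\cite[Theorem 2.1]{PX97}}]\label{thm:BG}
For $2\le s<\infty$ there is $\kappa_s\ge1$ such that, for every finite self-adjoint martingale with differences $d_j$ in a finite tracial von Neumann algebra, $\|\sum_jd_j\|_s\le\kappa_s\|(\sum_jd_j^2)^{1/2}\|_s$.
\end{theorem}

By homogeneity the normalization of the trace is irrelevant. The next lemma lets us replace each term of a sum by its conditional expectation on the past, at the price of an $\ell_s$-sum of the kind allowed in \eqref{eq:goal}.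

\begin{lemma}\label{lem:adapted}
Let $\mathcal N_0\subset\dots\subset\mathcal N_n$ be unital $*$-subalgebras of a matrix algebra, with conditional expectations $\mathcal E_j$. Let $b_j\in\mathcal N_j$ with $b_j\ge0$ for $1\le j\le n$, and let $2\le s<\infty$. Then, with $C_s=2+\kappa_s+\kappa_s^2$,
\[
\Big\|\sum_jb_j\Big\|_s\le C_s\Big(\Big\|\sum_j\mathcal E_{j-1}(b_j)\Big\|_s+\Big(\sum_j\|b_j\|_s^s\Big)^{1/s}\Big).
\]
\end{lemma}

\begin{proof}
Put $y=\|\sum b_j\|_s$, $u=\|\sum\mathcal E_{j-1}(b_j)\|_s$ and $v=(\sum\|b_j\|_s^s)^{1/s}$. The elements $d_j=b_j-\mathcal E_{j-1}(b_j)$ are self-adjoint martingale differences and $\|(\sum d_j^2)^{1/2}\|_s=\|\operatorname{col}(d_j)\|_s$. Theorem~\ref{thm:BG} and the triangle inequality give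
\[
y\le u+\kappa_s\big(\|\operatorname{col}(b_j)\|_s+\|\operatorname{col}(\mathcal E_{j-1}(b_j))\|_s\big).
\]
Positivity allows us to bound a column by the sum of its entries. For $c_j\ge0$ we have $\operatorname{col}(c_j)=\operatorname{diag}(c_j^{1/2})\operatorname{col}(c_j^{1/2})$, and H\"older's inequality gives
\[
\|\operatorname{col}(c_j)\|_s\le\|\operatorname{diag}(c_j^{1/2})\|_{2s}\|\operatorname{col}(c_j^{1/2})\|_{2s}=\Big(\sum_j\|c_j\|_s^s\Big)^{1/(2s)}\Big\|\sum_jc_j\Big\|_s^{1/2}.
\]
Apply this to $c_j=b_j$ and to $c_j=\mathcal E_{j-1}(b_j)\ge0$, using $\|\mathcal E_{j-1}(b_j)\|_s\le\|b_j\|_s$: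
\[
y\le u+\kappa_sv^{1/2}y^{1/2}+\kappa_sv^{1/2}u^{1/2}\le u+\frac y2+\frac{\kappa_s^2v}2+\frac{\kappa_s(u+v)}2 .
\]
Hence $y\le(2+\kappa_s)u+(\kappa_s+\kappa_s^2)v\le C_s(u+v)$.
\end{proof}

\subsection*{Proof of Proposition~\ref{prop:matrix}}
Since $p\ge4$ we have $s\ge2$, which Theorem~\ref{thm:BG} requires. The support of $B_x$ suggests the algebras to use. For $S\subset\Pi$ let $\mathcal M_S\subset B(\ell_2(T))\otimes B(H)$ consist of the block matrices $(m_{tt'})$ with $m_{tt'}=0$ unless $t_\alpha=t'_\alpha$ for all $\alpha\notin S$. Agreement outside $S$ is an equivalence relation on $T$, so $\mathcal M_S$ is an algebra of block diagonal matrices, and its conditional expectation $\mathcal E_S$ deletes the entries $(t,t')$ for which $t,t'$ differ somewhere outside $S$. If $S\subset S'$ then $\mathcal M_S\subset\mathcal M_{S'}$. An entry survives both $\mathcal E_S$ and $\mathcal E_{S'}$ exactly when $t,t'$ agree outside $S\cap S'$, so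
\begin{equation}\label{eq:commute}
\mathcal E_S\mathcal E_{S'}=\mathcal E_{S\cap S'} .
\end{equation}
We have $B_x\in\mathcal M_{\Pi_x}$ and $\mathcal E_\emptyset(B_x)=D_x$. Put $v=(\sum_x\|B_x\|_s^s)^{1/s}$.

\emph{First pass.} Reveal the types in the order $1,\dots,r$. Let $\Sigma_0=\emptyset$, $\Sigma_j=\Pi_1\cup\dots\cup\Pi_j$ and $\mathcal N_j=\mathcal M_{\Sigma_j}$, so that $B_j\in\mathcal N_j$. A pair containing $j$ lies in $\Sigma_{j-1}$ exactly when its other element is smaller than $j$, so $\Sigma_{j-1}\cap\Pi_j=\Pi_j^-:=\{\{y,j\}:y<j\}$. From $B_j=\mathcal E_{\Pi_j}(B_j)$ and \eqref{eq:commute},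
\[
\mathcal E_{\Sigma_{j-1}}(B_j)=\mathcal E_{\Pi_j^-}(B_j)=:B_j^- ,
\]
and Lemma~\ref{lem:adapted} gives $\|\sum_jB_j\|_s\le C_s(\|\sum_jB_j^-\|_s+v)$.

\emph{Second pass.} The matrices $B_j^-$ need not be diagonal, because $\Pi_j$ overlaps the earlier sets. But the overlaps are now gone: a pair belongs to $\Pi_j^-$ only when $j$ is its larger element, so $\Pi_1^-,\dots,\Pi_r^-$ are pairwise disjoint. Let $\Sigma_0'=\emptyset$, $\Sigma_j'=\Pi_1^-\cup\dots\cup\Pi_j^-$, and use the filtration $\mathcal M_{\Sigma_j'}$. We have $B_j^-\ge0$, $B_j^-\in\mathcal M_{\Pi_j^-}\subset\mathcal M_{\Sigma'_j}$, and by \eqref{eq:commute}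
\[
\mathcal E_{\Sigma'_{j-1}}(B_j^-)=\mathcal E_{\Sigma'_{j-1}\cap\Pi_j^-}(B_j)=\mathcal E_\emptyset(B_j)=D_j .
\]
Lemma~\ref{lem:adapted} and $\|B_j^-\|_s\le\|B_j\|_s$ give $\|\sum_jB_j^-\|_s\le C_s(\|\sum_jD_j\|_s+v)$.

Together, $\|\sum_jB_j\|_s\le C_s^2\|\sum_jD_j\|_s+(C_s+C_s^2)v$. This is \eqref{eq:goal} with $L_s=C_s+2C_s^2$, which depends neither on $r$ nor on $N$. The statement for $\Gamma$ follows from the additivity noted after Definition~\ref{def:M}. \qed

\begin{remark}\label{rem:two}
The argument uses one feature of the sets $\Pi_x$: each coordinate lies in exactly two of them. The first pass removes it from one of the two, and the second pass removes it from the other. If some coordinate lay in all $\Pi_x$, then along a line in its direction all $r$ maps $\pi_x$ would be constant, $\Gamma_r$ would contain $K_{r,r}$, and the constant in $(\mathrm M_p)$ would grow with $r$. If the $\Pi_x$ were pairwise disjoint, one pass would suffice, but two vertices of $I^{(r)}$ would have at most one common neighbor and the proof of Proposition~\ref{prop:color} would have nothing to find.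
\end{remark}

\section{Smaller exponents and the proofs of the theorems}\label{sec:end}

Propositions~\ref{prop:transfer} and~\ref{prop:matrix} cover $p\ge4$, which includes every even exponent $2k$ and already answers the question. For $2<p<4$ we interpolate with $p=2$. The quantity $\mathrm{RC}_p$ is awkward to interpolate directly, so we rewrite the property as the boundedness of one linear map between $L^p$ spaces. We use the noncommutative Riesz--Thorin theorem: if $\mathcal A,\mathcal B$ are von Neumann algebras with faithful normal finite traces and a linear map $\Phi:\mathcal A\to\mathcal B$ has norm at most $C_0$ for the $L^{p_0}$ norms and at most $C_1$ for the $L^{p_1}$ norms, then it has norm at most $C_0^{1-\vartheta}C_1^{\vartheta}$ for the $L^p$ norms, where $1/p=(1-\vartheta)/p_0+\vartheta/p_1$ and $0<\vartheta<1$.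

\begin{lemma}\label{lem:interp}
Let $G$ be a discrete group and $2<p<q<\infty$. If $E\subset G$ is of type $\Lambda(q)_{cb}$, then it is of type $\Lambda(p)_{cb}$.
\end{lemma}

\begin{proof}
Let $C$ be the constant for $q$, let $F\subset E$ be finite, and let $(\varepsilon_g)_{g\in F}$ be the coordinates on $\Omega=\{-1,1\}^F$ with the uniform measure. For $h:\Omega\to B(H)$ put $x_g=\mathbb E[\varepsilon_gh]$ and $\Phi(h)=\sum_{g\in F}\lambda(g)\otimes x_g$. This maps $L^\infty(\Omega)\otimes B(H)$, with trace $\mathbb E\otimes\operatorname{tr}$, into $VN(G)\otimes B(H)$. By orthonormality of the $\varepsilon_g$,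
\[
0\le\mathbb E\Big|h-\sum_g\varepsilon_gx_g\Big|^2=\mathbb E[h^*h]-\sum_gx_g^*x_g .
\]
Taking traces gives $\|\Phi(h)\|_2^2=\sum_g\|x_g\|_2^2\le\mathbb E\|h\|_2^2$, so $\Phi$ is a contraction for the $L^2$ norms. Taking $\|\cdot\|_{q/2}$ norms gives
\[
\Big\|\sum_gx_g^*x_g\Big\|_{q/2}\le\|\mathbb E[h^*h]\|_{q/2}\le\mathbb E\|h\|_q^2\le\big(\mathbb E\|h\|_q^q\big)^{2/q},
\]
and the same bound for $\sum x_gx_g^*$ follows by applying this to $h^*$. So $\mathrm{RC}_q(x)\le(\mathbb E\|h\|_q^q)^{1/q}$, and $\Phi$ has norm at most $C$ for the $L^q$ norms. Interpolation bounds its norm for the $L^p$ norms by $C^\vartheta$, where $1/p=(1-\vartheta)/2+\vartheta/q$. Given $(x_g)_{g\in F}$, apply this to $h=\sum\varepsilon_gx_g$ and use Theorem~\ref{thm:NK}: $\|\sum\lambda(g)\otimes x_g\|_p\le C^\vartheta K_p\,\mathrm{RC}_p(x)$, with a constant independent of $F$ and $H$.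
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:Z} and~\ref{thm:G}]
Let $G_0$ be an infinite abelian subgroup of $G$. Take a free sequence in $G_0$ from Lemma~\ref{lem:free}, let $\Gamma$ be the graph of Section~\ref{sec:graph}, and put $E=E_\Gamma$. For Theorem~\ref{thm:Z} take $G=G_0=\mathbb Z$ and the sequence $(3^j)$, so that $E=\{3^{m(i)}+3^{m(t)}:(i,t)\in\Gamma\}$.

As a subset of $G_0$, the set $E$ is of type $\Lambda(p)_{cb}$ for $4\le p<\infty$ by Propositions~\ref{prop:matrix} and~\ref{prop:transfer}, and for $2<p<4$ by Lemma~\ref{lem:interp} with $q=4$. By Proposition~\ref{prop:color} it is not a finite union of sets with the $Z(2)$ property.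

Both statements pass from $G_0$ to $G$. The space $\ell_2(G)$ is the orthogonal sum of the spaces $\ell_2(G_0h)$ over the right cosets, and on each of them $G_0$ acts by a copy of its own regular representation. This gives an embedding of $VN(G_0)$ into $VN(G)$ as a von Neumann subalgebra that sends $\lambda(g)$ to $\lambda(g)$ and preserves the trace, so the norms $\|\sum_{g\in E}\lambda(g)\otimes x_g\|_p$ computed in $G_0$ and in $G$ agree. If $E$ is a union of subsets of $G$, these subsets lie in $G_0$, the alternating products of their elements lie in $G_0$, and so the $Z(2)$ property means the same in $G_0$ and in $G$.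

Finally, let $k\ge2$. Then $E$ is of type $\Lambda(2k)_{cb}$, and a finite cover by sets with the $Z(k)$ property would be, by Lemma~\ref{lem:Zk}, a finite cover by sets with the $Z(2)$ property.
\end{proof}

\begin{thebibliography}{9}

\bibitem{LP86} Lust-Piquard, 1986.

\bibitem{LPP91} Lust-Piquard and Pisier, 1991.

\bibitem{NewExamples} \emph{New examples of noncommutative $\Lambda(p)$ sets}, \texttt{https://core.ac.uk/download/62770031.pdf}.

\bibitem{PX97} Pisier and Xu, Comm. Math. Phys. \textbf{189} (1997).

\end{thebibliography}
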